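# Derivatives of Siegel modular forms and the regular functions on a moduli space of symplectic frames

## 1. Siegel modular forms, symplectic frames, and the period map

Throughout $n\ge 2$, except in examples where $n=1$ is named explicitly. The Siegel upper half-space is
$$\mathbb H_n=\{\tau\in \mathrm{Mat}_{n\times n}(\mathbb C):\ \tau=\tau^{t},\ \mathrm{Im}(\tau)>0\},$$
and $\Gamma=\mathrm{Sp}(2n,\mathbb Z)$ acts on it by $\gamma\tau=(a\tau+b)(c\tau+d)^{-1}$ for $\gamma=\begin{bmatrix}a&b\\c&d\end{bmatrix}$. We write $J=J(\gamma,\tau)=c\tau+d$, $e(x)=e^{2\pi i x}$ and $g^{-t}=(g^t)^{-1}$. In one variable $z$ we put $q=e(z)$ and $\mathsf D=q\,d/dq$.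

**Definition (Siegel modular form).** A (scalar-valued, level-one) Siegel modular form of weight $k$ is a holomorphic $f:\mathbb H_n\to\mathbb C$ with $f(\gamma\tau)=\det(c\tau+d)^kf(\tau)$ for all $\gamma\in\Gamma$. Their space is $M_k$. For $n\ge2$ no growth condition is needed, by the Koecher principle. Classically $M_k=0$ for $k<0$ and $M_0=\mathbb C$. The algebra of Siegel modular forms is the $\mathbb C$-algebra generated by the forms of all weights.

*Example.* Let $E_8\subset\mathbb R^8$ be the even unimodular root lattice, and write $x=(x_1,\dots,x_n)\in E_8^n$ as an $8\times n$ matrix. Then $\sum_{x\in E_8^n}e^{\pi i\,\mathrm{tr}(\tau x^tx)}$ lies in $M_4$; this is the case $j=0$ of Lemma 9 below.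

For a principally polarized abelian variety (ppav) $A$ of dimension $n$, let $\langle\cdot,\cdot\rangle$ be the alternating form on the algebraic de Rham cohomology $H^1_{\rm dR}(A)$ induced by the polarization, normalized so that it is defined over the base field. Under $H^1_{\rm dR}(A/\mathbb C)\cong H^1(A,\mathbb C)=\mathrm{Hom}(H_1(A,\mathbb Z),\mathbb C)$ it equals $(2\pi i)^{-1}$ times the $\mathbb C$-linear extension of the symplectic form on $H^1(A,\mathbb Z)$ dual to the polarization form on $H_1(A,\mathbb Z)$.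

**Definition (the moduli space $\mathsf T$).** $\mathsf T$ is the moduli space of pairs $(A,\alpha)$, where $A$ is such a ppav and $\alpha=(\alpha_1,\dots,\alpha_{2n})$ is a basis of $H^1_{\rm dR}(A)$, called a frame, such that $\alpha_1,\dots,\alpha_n$ span $F^1=H^0(A,\Omega^1_A)$ and
$$[\langle\alpha_i,\alpha_j\rangle]_{i,j}=\begin{bmatrix}0&I_n\\-I_n&0\end{bmatrix}.$$
It is defined over $\mathbb Q$ and has dimension $2n^2+n$. Put $\mathsf T_{\mathbb C}=\mathsf T\times_{\mathbb Q}\mathbb C$.

*Example ($n=1$).* Given $(E,\alpha_1,\alpha_2)$ there is exactly one Weierstrass equation $y^2=4x^3-g_2x-g_3$ for $E$ in which $\alpha_1=dx/y$. The classes $dx/y$ and $x\,dx/y$ form a basis of $H^1_{\rm dR}(E)$. By the Legendre relation the determinant of their periods is $\pm2\pi i$, so $\langle dx/y,\,x\,dx/y\rangle=\varepsilon$ with a fixed sign $\varepsilon$. Hence $\alpha_2=\varepsilon(x+t)\,dx/y$ with a unique number $t$. So over $\mathbb C$ the space is $\{(g_2,g_3,t):g_2^3-27g_3^2\neq0\}$, of dimension $3=2\cdot1^2+1$.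

**Definition (the period map).** For $\tau\in\mathbb H_n$ let $A_\tau=\mathbb C^n/(\tau\mathbb Z^n+\mathbb Z^n)$ with coordinates $z_1,\dots,z_n$ and ordered lattice basis $\delta_j=\tau e_j$, $\delta_{n+j}=e_j$. Its principal polarization has Riemann form $E(\tau x+y,\tau x'+y')=x^ty'-y^tx'$, so $E(\delta_j,\delta_{n+k})=\delta_{jk}$. Let $\alpha(\tau)$ be the unique frame of $A_\tau$ with
$$\alpha_i=dz_i,\qquad \int_{\delta_{n+j}}\alpha_{n+i}=0\qquad(i,j\le n).$$
The period map is $t:\mathbb H_n\to\mathsf T(\mathbb C)$, $t(\tau)=(A_\tau,\alpha(\tau))$.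

*Example ($n=1$).* Let $u$ be the coordinate on $A_\tau=\mathbb C/(\tau\mathbb Z+\mathbb Z)$, and $x=\wp(u)$, $y=\wp'(u)$. Then $\alpha_1=du$ and $\alpha_2=\varepsilon(\wp(u)+t)\,du$ with $\int_0^1(\wp+t)\,du=0$. From
$$\wp(u)=\sum_{m\in\mathbb Z}\frac{\pi^2}{\sin^2\pi(u+m\tau)}-G_2(\tau),\qquad G_2=\tfrac{\pi^2}3E_2,\quad E_2=1-24\sum_{m\ge1}\sigma_1(m)q^m,$$
and since each summand has the $1$-periodic primitive $-\pi\cot\pi(u+m\tau)$, we get $\int_0^1\wp\,du=-G_2(\tau)$ (along a horizontal path avoiding poles). So $t=G_2(\tau)$.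

**Definition (differential Siegel modular form).** A differential Siegel modular form is a function on $\mathbb H_n$ of the form $F\circ t$ with $F$ a regular function on $\mathsf T_{\mathbb C}$. They form a $\mathbb C$-algebra, denoted $\mathcal A$.

*Example ($n=1$).* By the two previous examples, the coordinates $g_2,g_3,t$ composed with the period map are nonzero constant multiples of $E_4,E_6,E_2$, and $g_2^3-27g_3^2$ becomes a constant multiple of the discriminant form $\Delta$. So for $n=1$ the same definition gives $\mathbb C[E_2,E_4,E_6,\Delta^{-1}]$.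

**Definition (the algebra $\mathcal B$).** $\mathcal B$ is the $\mathbb C$-algebra generated by all Siegel modular forms and all their iterated partial derivatives under the $\partial/\partial\tau_{ij}$.

*Example.* For $f_0,f_1\in M_k$, each function $f_0\,\partial f_1/\partial\tau_{ij}-f_1\,\partial f_0/\partial\tau_{ij}$ lies in $\mathcal B$. Its quotient by $f_0^2$ is the derivative of the $\Gamma$-invariant function $f_1/f_0$.

## 2. Conjecture 11.2 and three theorems on $\mathcal A$ and $\mathcal B$

A regular function on $\mathsf T_{\mathbb C}$, read along the period map, is a function of $\tau$. Can every such function be written as a polynomial in scalar Siegel modular forms and their derivatives? In "Modular And Automorphic Forms & Beyond" (http://www.impa.br/~hossein/myarticles/ModularFormsBeyond.pdf) this is Conjecture 11.2: for $n\ge2$ the algebra of differential Siegel modular forms is generated by the algebra of Siegel modular forms and their derivations under $\partial/\partial\tau_{ij}$. In our notation,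 $\mathcal A=\mathcal B$. A known result of Bertrand–Zudilin says that the field generated over $\mathbb C$ by Siegel modular forms and their derivatives has transcendence degree $2n^2+n$. This is $\dim\mathsf T$, so a dimension count does not contradict the conjecture. Still, the conjecture is false for every $n\ge2$.

**Theorem 1.** Let $n\ge2$. Then $\mathcal B\subset\mathcal A$, but $\mathcal A\not\subset\mathcal B$. Let $P_j$ be the zonal harmonic polynomial of even degree $j$ on $\mathbb R^8$ attached to a root of $E_8$ (Section 9). For $j=8$ and for all large even $j$, the function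
$$\vartheta_j(\tau)=\sum_{(x_1,\dots,x_n)\in E_8^n}P_j(x_1)\,e^{\pi i\sum_{k,l}\tau_{kl}\,x_k\cdot x_l}$$
lies in $\mathcal A$ but not in $\mathcal B$. Moreover $\dim_{\mathbb C}\mathcal A/\mathcal B=\infty$.

**Theorem 2.** For $n\ge2$, $\mathcal A$ is not finitely generated as an algebra over $\mathcal B$. In particular it is not a finitely generated $\mathbb C$-algebra.

**Theorem 3.** Let $n\ge 2$. There is a nonzero scalar Siegel modular form $\chi$ with $\mathcal A[1/\chi]=\mathcal B[1/\chi]$. In particular $\mathcal A$ and $\mathcal B$ have the same fraction field.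

## 3. Genus one by hand: the role of $1/\Delta$

For $n=1$ we found $\mathbb C[E_2,E_4,E_6,\Delta^{-1}]$ in place of $\mathcal A$. Ramanujan's formulas
$$\mathsf DE_2=\tfrac{E_2^2-E_4}{12},\quad \mathsf DE_4=\tfrac{E_2E_4-E_6}3,\quad \mathsf DE_6=\tfrac{E_2E_6-E_4^2}2,\quad \mathsf D\Delta=E_2\Delta$$
show that this algebra is stable under $\mathsf D$. There are two versions of the question.

If we allow modular forms with a pole at the cusp, that is, start from $\mathbb C[E_4,E_6,\Delta^{-1}]$, then $E_2=\mathsf D\Delta\cdot\Delta^{-1}$, and modular forms with their derivatives generate everything. If we start from $\mathbb C[E_4,E_6]$, then $E_2$ is not reached: every product of derivatives of forms of positive weight has weight at least $4$, and $E_2$ has weight $2$.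

So in genus one the genuinely new function is a logarithmic derivative, and all depends on whether we may divide by $\Delta$, which has no zero on $\mathbb H_1$. For $n\ge2$ there is no such form. If $0\ne f\in M_k$ with $k>0$ had no zero on $\mathbb H_n$, then $1/f$ would be a nonzero element of $M_{-k}=0$. At a smooth point of its reduced zero divisor write $f=g^mv$ with $g$ a local equation, $dg\neq0$, and $v$ a unit; then $df/f=m\,dg/g+dv/v$ has a pole. So a logarithmic derivative of $f$ is not holomorphic. We shall see in Section 7 how far one gets with it anyway. First we need a usable description of $\mathcal A$.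

## 4. The transformation law of the frame $\alpha(\tau)$

Let
$$P=\left\{\begin{bmatrix}g&y\\0&g^{-t}\end{bmatrix}:\ g\in GL_n(\mathbb C),\ g^{-1}y\text{ symmetric}\right\},\quad m(g)=\begin{bmatrix}g&0\\0&g^{-t}\end{bmatrix},\quad n(S)=\begin{bmatrix}1&S\\0&1\end{bmatrix}$$
with $S$ symmetric. Writing a frame as a row vector, we let $h\in GL_{2n}(\mathbb C)$ act by $\alpha\mapsto\alpha h$. The first $n$ entries of $\alpha h$ span $F^1$ iff $h=\begin{bmatrix}g&y\\0&e\end{bmatrix}$ with $g$ invertible, and the new Gram matrix is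
$$h^t\begin{bmatrix}0&1\\-1&0\end{bmatrix}h=\begin{bmatrix}0&g^te\\-e^tg&y^te-e^ty\end{bmatrix}.$$
So $\alpha h$ is again a frame iff $e=g^{-t}$ and $g^{-1}y$ is symmetric, i.e. iff $h\in P$. Thus $P$ acts simply transitively on the frames of a given $A$. Note $m(g)n(S)=\begin{bmatrix}g&gS\\0&g^{-t}\end{bmatrix}$ and
$$m(g)\,n(S)\,m(g)^{-1}=n(gSg^t).\tag{1}$$

*Example.* For $n=1$, $(\alpha_1,\alpha_2)\begin{bmatrix}g&y\\0&g^{-1}\end{bmatrix}=(g\alpha_1,\ y\alpha_1+g^{-1}\alpha_2)$: rescale the differential and add a multiple of it to $\alpha_2$.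

**Lemma 4.** There is a constant $\kappa\in\mathbb C^*$ such that for each $\gamma\in\Gamma$ and $\tau\in\mathbb H_n$ there is an isomorphism of ppav's $r_\gamma:A_{\gamma\tau}\to A_\tau$ with
$$r_\gamma^*\alpha(\tau)=\alpha(\gamma\tau)\,p(\gamma,\tau),\qquad p(\gamma,\tau)=\begin{bmatrix}J&\kappa c\\0&J^{-t}\end{bmatrix}=m(J)\,n(\kappa J^{-1}c).\tag{2}$$
Every isomorphism of ppav's $A_{\tau'}\to A_\tau$ is such an $r_\gamma$. The formula in (2) defines $p(g,\tau)\in P$ for all $g\in\mathrm{Sp}(2n,\mathbb R)$, and $p(gg',\tau)=p(g,g'\tau)\,p(g',\tau)$.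

**Step 1: compute $\alpha(\tau)$ in the topological basis.** Let $\xi_a$ be the basis of $H^1(A_\tau,\mathbb Z)$ dual to $\delta_a$, and put $\xi=(\xi_1,\dots,\xi_n)$, $\eta=(\xi_{n+1},\dots,\xi_{2n})$, $\omega=(dz_1,\dots,dz_n)$. Since $dz_i(\delta_j)=\tau_{ij}$ and $dz_i(\delta_{n+j})=\delta_{ij}$, we have $\omega=\xi\tau+\eta$. The vanishing of the integrals over $\delta_{n+j}$ says that the $\alpha_{n+i}$ are combinations of $\xi_1,\dots,\xi_n$. These span an isotropic subspace, and $\langle dz_i,\xi_j\rangle=\langle\xi_{n+i},\xi_j\rangle=\mp(2\pi i)^{-1}\delta_{ij}$. Now $\langle dz_i,\alpha_{n+j}\rangle=\delta_{ij}$ forces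
$$\alpha(\tau)=(\omega,\kappa\xi),\qquad\kappa=\mp2\pi i;$$
the sign plays no role. In particular $\alpha(\tau)$ is holomorphic in $\tau$.

**Step 2: find the isomorphism.** As $\gamma\tau$ is symmetric, $J^t(\gamma\tau)=((\gamma\tau)J)^t=\tau a^t+b^t$, and $J^t=\tau c^t+d^t$. So multiplication by $J^t$ sends the lattice basis $\delta'$ of $A_{\gamma\tau}$ to
$$\delta'_k\mapsto\sum_j(a_{kj}\delta_j+b_{kj}\delta_{n+j}),\qquad\delta'_{n+k}\mapsto\sum_j(c_{kj}\delta_j+d_{kj}\delta_{n+j}).$$
The matrix is $\gamma$, so lattices correspond, and Riemann forms too because $\gamma$ is symplectic. This is $r_\gamma$. Conversely, an isomorphism $A_{\tau'}\to A_\tau$ is induced by a linear map $M$ that acts on the lattice bases by some $\gamma\in\Gamma$ in this way. Then $M=\tau c^t+d^t=J^t$ and $M\tau'=\tau a^t+b^t$, so $\tau'=J^{-t}(a\tau+b)^t=(\gamma\tau)^t=\gamma\tau$.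

**Step 3: compute the matrix.** From $z=J^tz'$ we get $r_\gamma^*\omega=\omega'J$, and from the action on cycles $r_\gamma^*\xi=\xi'a+\eta'c$. Insert $\eta'=\omega'-\xi'\gamma\tau$: $r_\gamma^*\xi=\omega'c+\xi'(a-(\gamma\tau)c)$. Moreover
$$a-(\gamma\tau)\,c=J^{-t},\tag{3}$$
because $J^ta-(a\tau+b)^tc=\tau(c^ta-a^tc)+(d^ta-b^tc)=1$. Hence $r_\gamma^*(\omega,\kappa\xi)=(\omega'J,\ \kappa\omega'c+\kappa\xi'J^{-t})$, which is (2).

**Step 4: check the cocycle relation for real matrices.** For $g\in\mathrm{Sp}(2n,\mathbb R)$, $cJ^t=c\tau c^t+cd^t$ is symmetric, so $J^{-1}c=J^{-1}(cJ^t)J^{-t}$ is symmetric and $p(g,\tau)\in P$. Equation (3) holds for such $g$ as well. The diagonal blocks satisfy $J(gg',\tau)=J(g,g'\tau)J(g',\tau)$. The upper right block of $p(g,g'\tau)p(g',\tau)$ is, by (3) for $g'$,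
$$\kappa\big(J(g,g'\tau)c'+c\,J(g',\tau)^{-t}\big)=\kappa\big(c(g'\tau)c'+dc'+ca'-c(g'\tau)c'\big)=\kappa(ca'+dc'),$$
which is $\kappa$ times the lower left block of $gg'$. $\square$

By Lemma 4 and simple transitivity, $\mathsf T(\mathbb C)=\Gamma\backslash(\mathbb H_n\times P)$, where $(\tau,h)$ stands for $(A_\tau,\alpha(\tau)h)$ and $(\tau,h)\sim(\gamma\tau,p(\gamma,\tau)h)$. For $F\in\mathcal O(\mathsf T_{\mathbb C})$ put $\tilde F(\tau,h)=F(A_\tau,\alpha(\tau)h)$. Then $\tilde F(\gamma\tau,p(\gamma,\tau)h)=\tilde F(\tau,h)$, and with $h=p(\gamma,\tau)^{-1}$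
$$(F\circ t)(\gamma\tau)=\tilde F(\tau,p(\gamma,\tau)^{-1}).\tag{4}$$

**Lemma 5 (density).** For each $\tau\in\mathbb H_n$ the set $\{p(\gamma,\tau):\gamma\in\Gamma\}$ is Zariski dense in $P$.

*Proof.* First, $\Gamma$ is Zariski dense in $\mathrm{Sp}(2n,\mathbb C)$. Its closure is a group containing all $\begin{bmatrix}1&b\\0&1\end{bmatrix}$ and $\begin{bmatrix}1&0\\b&1\end{bmatrix}$ with $b$ complex symmetric (since $\mathbb Z$ is dense in $\mathbb C$), and these generate $\mathrm{Sp}(2n,\mathbb C)$. Next, $g\mapsto p(g,\tau)$ is a morphism to $P$ from the open subset $\det(c\tau+d)\ne0$ of $\mathrm{Sp}(2n,\mathbb C)$, which contains $\Gamma$. It is surjective: given $J$ invertible and $c$ with $J^{-1}c$ symmetric, put $d=J-c\tau$. Then $cd^t=J(J^{-1}c)J^t-c\tau c^t$ is symmetric and $\mathrm{rk}(c,d)=\mathrm{rk}(c,J)=n$, so the rows of $(c,d)$ span a Lagrangian subspace and $(c,d)$ is the bottom row of a symplectic matrix. The image of a dense set under a surjective morphism is dense. $\square$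

**The $P$-action and the grading.** If $F\circ t=0$, then by (4) the regular function $\tilde F(\tau,\cdot)$ vanishes on the dense set of all $p(\gamma,\tau)^{-1}$, hence $\tilde F=0$ and $F=0$. So $F\mapsto F\circ t$ is an isomorphism $\mathcal O(\mathsf T_{\mathbb C})\cong\mathcal A$. The group $P$ acts on $\mathcal O(\mathsf T_{\mathbb C})$ by $(h\cdot F)(x)=F(xh)$. Pulling $F$ back under the action map gives an element of $\mathcal O(\mathsf T_{\mathbb C})\otimes\mathcal O(P)$, so
$$h\cdot F=\sum_is_i(h)F_i\quad\text{(finite sum, } s_i\in\mathcal O(P),\ F_i\in\mathcal O(\mathsf T_{\mathbb C})).\tag{5}$$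
Thus this is a locally finite rational representation. Transport it to $\mathcal A$: for $\varphi=F\circ t$, $(h\cdot\varphi)(\tau)=\tilde F(\tau,h)$. Then (4) becomes
$$\varphi(\gamma\tau)=\big(p(\gamma,\tau)^{-1}\cdot\varphi\big)(\tau)\qquad(\varphi\in\mathcal A,\ \gamma\in\Gamma).\tag{6}$$
For $\Lambda=\mathrm{diag}(\lambda_1,\dots,\lambda_n)$ invertible and $w\in\mathbb Z^n$ put $\Lambda^w=\prod\lambda_i^{w_i}$ and
$$\mathcal A_w=\{\varphi\in\mathcal A:\ m(\Lambda)^{-1}\cdot\varphi=\Lambda^w\varphi\ \text{ for all }\Lambda\}.$$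
A rational representation of a torus is the sum of its weight spaces, and $P$ acts by algebra automorphisms, so $\mathcal A=\bigoplus_w\mathcal A_w$ is a $\mathbb Z^n$-graded algebra. The $n$ separate weights are what Section 10 rests on.

## 5. A membership criterion for $\mathcal A$

The definition of $\mathcal A$ asks for a regular function on a moduli space. We now trade it for a transformation law.

**Proposition 6 (criterion).** Let $\varphi$ be holomorphic on $\mathbb H_n$. Then $\varphi\in\mathcal A$ iff there is $Q(\tau;c,J)$, polynomial in the entries of two $n\times n$ matrices $c,J$ and in $\det J^{-1}$, with coefficients holomorphic in $\tau$, such that $\varphi(\gamma\tau)=Q(\tau;c,c\tau+d)$ for all $\gamma\in\Gamma$. If moreover $Q(\tau;\Lambda c,\Lambda J)=\Lambda^wQ(\tau;c,J)$ for all diagonal $\Lambda$, then $\varphi\in\mathcal A_w$.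

*Example.* For $f\in M_k$ take $Q=\det J^kf(\tau)$; so $f\in\mathcal A_{(k,\dots,k)}$.

**Step 1: necessity.** Let $\varphi=F\circ t$ with $F\in\mathcal O(\mathsf T_{\mathbb C})$. By (5), $\tilde F(\tau,h)=\sum_is_i(h)F_i(t(\tau))$. Insert
$$p(\gamma,\tau)^{-1}=\begin{bmatrix}J^{-1}&-\kappa J^{-1}cJ^t\\0&J^t\end{bmatrix}$$
for $h$ and use (4). Since $s_i$ is polynomial in the entries of $h$ and the inverse determinant of its upper left block, the result has the form $Q(\tau;c,J)$.

**Step 2: from $Q$ to a function on $\mathsf T(\mathbb C)$.** For $h\in P$ with $h^{-1}=\begin{bmatrix}g&y\\0&g^{-t}\end{bmatrix}$ set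
$$\tilde F(\tau,h)=Q(\tau;\kappa^{-1}y,g).$$
Then $\tilde F(\tau,p(\gamma,\tau)^{-1})=Q(\tau;c,J)=\varphi(\gamma\tau)$ for all $\gamma$. We need $\tilde F(\gamma\tau,p(\gamma,\tau)h)=\tilde F(\tau,h)$. Take first $h^{-1}=p(\gamma'\gamma,\tau)=p(\gamma',\gamma\tau)p(\gamma,\tau)$ with $\gamma'\in\Gamma$. Then $(p(\gamma,\tau)h)^{-1}=p(\gamma',\gamma\tau)$, and both sides equal $\varphi(\gamma'\gamma\tau)$. By Lemma 5 these $h$ are Zariski dense in $P$ as $\gamma'$ varies, and both sides are regular in $h$; so equality holds for all $h$. Hence $\tilde F$ descends to a function $F$ on $\mathsf T(\mathbb C)=\Gamma\backslash(\mathbb H_n\times P)$, and $F\circ t=\tilde F(\cdot,1)=\varphi$. It remains to show that $F$ is regular.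

**Step 3: pass to a fine level.** To work over a smooth base we recall standard facts. Fix $N\ge3$. Then $M=\Gamma(N)\backslash\mathbb H_n$ is the smooth quasi-projective fine moduli space over $\mathbb C$ of ppav's with symplectic level-$N$ structure (fixed root of unity). Its Baily–Borel compactification $M^*$ is normal and projective, with boundary of codimension $n$. Let $\pi:\mathsf T_N\to M$ be the scheme of frames of the universal family. It is the moduli space of triples ($A$, frame, level structure), and $\mathsf T_N(\mathbb C)=\Gamma(N)\backslash(\mathbb H_n\times P)$. The finite group $G=\mathrm{Sp}(2n,\mathbb Z/N)$ acts by changing the level structure, and $\mathsf T_{\mathbb C}=\mathsf T_N/G$, so $\mathcal O(\mathsf T_{\mathbb C})=\mathcal O(\mathsf T_N)^G$. The pullback of $F$ to $\mathsf T_N(\mathbb C)$ is $G$-invariant because $F$ lives on $\mathsf T(\mathbb C)$. So it suffices that this pullback, again called $F$, is regular.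

**Step 4: $\pi$ is a Zariski-locally trivial $P$-torsor.** Locally on $M$ choose a basis $\alpha_1,\dots,\alpha_n$ of the Hodge bundle $F^1$. As $F^1$ is Lagrangian, it pairs perfectly with $H^1_{\rm dR}/F^1$, so there are local sections $\alpha'_{n+j}$ of $H^1_{\rm dR}$ with $\langle\alpha_i,\alpha'_{n+j}\rangle=\delta_{ij}$. Put $s_{ij}=\langle\alpha'_{n+i},\alpha'_{n+j}\rangle=-s_{ji}$ and $\alpha_{n+i}=\alpha'_{n+i}-\frac12\sum_ks_{ik}\alpha_k$. The pairings with $\alpha_1,\dots,\alpha_n$ do not change, and $\langle\alpha_{n+i},\alpha_{n+j}\rangle=s_{ij}+\frac12s_{ji}-\frac12s_{ij}=0$. So we have a local frame.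

**Step 5: $F$ is a holomorphic section of an algebraic vector bundle.** The aim is to replace functions on the non-compact fibers by a finite-rank object. Since $Q$ has finitely many monomials, the functions $\tilde F(\tau,\cdot)$ lie in a finite-dimensional subspace $U\subset\mathcal O(P)$ independent of $\tau$. Enlarging $U$, we may assume it is stable under left translations (these act locally finitely). Let $(U_i)$ be a basis and $U_i(kh)=\sum_lr_{li}(k)U_l(h)$ with $r_{li}\in\mathcal O(P)$. Over an open $V\subset M$ with a frame $s$, consider the functions on $\pi^{-1}(V)$ of the form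
$$s(x)h\longmapsto\sum_ia_i(x)U_i(h),\qquad a_i\in\mathcal O(V).$$
For another frame $s'=sk$, with $k$ a $P$-valued regular function, the value at $s'(x)h=s(x)k(x)h$ is $\sum_{i,l}a_i(x)r_{li}(k(x))U_l(h)$, of the same form. So these functions form a well-defined algebraic vector bundle $\mathcal E\subset\pi_*\mathcal O_{\mathsf T_N}$ on $M$. By Step 1 of Lemma 4, $\alpha(\tau)$ is a holomorphic frame, so locally $\alpha(\tau)=s(\tau)b(\tau)$ with $b$ holomorphic and $P$-valued. Then $F(s(\tau)h)=F(\alpha(\tau)b(\tau)^{-1}h)=\tilde F(\tau,b(\tau)^{-1}h)$, which as a function of $h$ lies in $U$, with coefficients holomorphic in $\tau$. So $F$ is a holomorphic section of $\mathcal E^{an}$ over $M^{an}$.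

**Step 6: every holomorphic section of $\mathcal E^{an}$ over $M$ is algebraic.** This is where $n\ge2$ enters. Extend the coherent sheaf $\mathcal E^\vee$ from $M$ to a coherent sheaf $\mathcal H$ on $M^*$ and put $\mathcal R=\mathcal Hom(\mathcal H,\mathcal O_{M^*})$. Then $\mathcal R|_M=\mathcal E$ and $\mathcal R^{an}=\mathcal Hom(\mathcal H^{an},\mathcal O^{an})$. From a local presentation $\mathcal O^{r'}\to\mathcal O^r\to\mathcal H\to0$ we see that $\mathcal R^{an}$ is locally the kernel of a map $\mathcal O^r\to\mathcal O^{r'}$. Since $M^*$ is normal and the boundary has codimension $n\ge2$, holomorphic functions extend uniquely across it (Riemann's second extension theorem). So a section of $\mathcal R^{an}$ off the boundary, being locally an $r$-tuple of functions, extends uniquely as an $r$-tuple; its image in $\mathcal O^{r'}$ vanishes off the boundary, hence everywhere. Therefore $F$ extends to a global section of $\mathcal R^{an}$ on $M^*$. By Serre's GAGA, $H^0(M^{*an},\mathcal R^{an})=H^0(M^*,\mathcal R)$.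 So $F$ is an algebraic section of $\mathcal E$, i.e. a regular function on $\mathsf T_N$, and by Step 3 $F\in\mathcal O(\mathsf T_{\mathbb C})$.

**Step 7: the weight.** If $h^{-1}$ has upper blocks $g,y$, then $(h\,m(\Lambda)^{-1})^{-1}=m(\Lambda)h^{-1}$ has upper blocks $\Lambda g,\Lambda y$. So $\tilde F(\tau,h\,m(\Lambda)^{-1})=\Lambda^w\tilde F(\tau,h)$, and $h=1$ gives $m(\Lambda)^{-1}\cdot\varphi=\Lambda^w\varphi$. $\square$

## 6. Derivatives and their weights

For $\varphi$ on $\mathbb H_n$ let $\partial\varphi$ be the symmetric matrix with entries $\partial_{ij}\varphi=\frac{1+\delta_{ij}}2\,\frac{\partial\varphi}{\partial\tau_{ij}}$, so that $d\varphi=\mathrm{tr}(\partial\varphi\,d\tau)$. By (3),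
$$d(\gamma\tau)=a\,d\tau J^{-1}-(\gamma\tau)c\,d\tau J^{-1}=J^{-t}\,d\tau\,J^{-1}.$$
Hence $d(\varphi\circ\gamma)=\mathrm{tr}\big(J^{-1}(\partial\varphi)(\gamma\tau)J^{-t}d\tau\big)$, that is,
$$(\partial\varphi)(\gamma\tau)=J\;\partial(\varphi\circ\gamma)(\tau)\;J^t.\tag{7}$$

**Lemma 7.** If $\varphi(\gamma\tau)=Q(\tau;c,J)$ with $Q$ as in Proposition 6 and of weight $w$ (i.e. $Q(\tau;\Lambda c,\Lambda J)=\Lambda^wQ$), then $\partial_{ij}\varphi$ has the same property with weight $w+e_i+e_j$. Consequently $\mathcal A$ is stable under all $\partial/\partial\tau_{ij}$. Also $\mathcal B\subset\mathcal A$, and for $f\in M_k$ the function $\partial_{i_1l_1}\cdots\partial_{i_rl_r}f$ lies in $\mathcal A_w$ with $w=k(1,\dots,1)+\sum_s(e_{i_s}+e_{l_s})$. Hence $\mathcal B$ is a graded subalgebra of $\mathcal A$.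

*Proof.* We have $\partial_{ab}\tau_{sr}=\frac12(\delta_{as}\delta_{br}+\delta_{ar}\delta_{bs})$, so $\partial_{ab}J_{pr}=\frac12(c_{pa}\delta_{rb}+c_{pb}\delta_{ra})$. By (7) and the chain rule,
$$(\partial_{ij}\varphi)(\gamma\tau)=\sum_{a,b}J_{ia}J_{jb}\Big[\partial_{ab}Q+\tfrac12\sum_p\big(c_{pa}Q_{J_{pb}}+c_{pb}Q_{J_{pa}}\big)\Big],$$
where $\partial_{ab}$ on the right acts on the explicit $\tau$. This is again of the form required in Proposition 6. Differentiating $Q(\tau;\Lambda c,\Lambda J)=\Lambda^wQ$ in $J_{pb}$ shows $\lambda_pQ_{J_{pb}}(\tau;\Lambda c,\Lambda J)=\Lambda^wQ_{J_{pb}}$, so each $c_{pa}Q_{J_{pb}}$ has weight $w$. Thus the bracket has weight $w$, and $J_{ia}J_{jb}$ adds $e_i+e_j$. Stability of $\mathcal A$ follows from the same computation without weights, using both directions of Proposition 6. For $f\in M_k$ start from $Q=\det J^kf(\tau)$, of weight $(k,\dots,k)$, and iterate. So $\mathcal B$ is generated by homogeneous elements of $\mathcal A$. $\square$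

*Example ($n=2$).* For $f\in M_k$: $\partial_{11}f\in\mathcal A_{(k+2,k)}$, $\partial_{12}f\in\mathcal A_{(k+1,k+1)}$, $\partial_{22}f\in\mathcal A_{(k,k+2)}$. For any $n$, the law itself is $(\partial f)(\gamma\tau)=\det J^k\,(J\,\partial f\,J^t+kf\,cJ^t)$.

## 7. Correcting by a logarithmic derivative: Theorem 3 and two divisions

A sensible first attempt is to prove the conjecture as in genus one: use a logarithmic derivative to remove $c$ from the transformation law, so that elements of $\mathcal A$ become vector-valued modular forms, and then expand those in derivatives of scalar forms. We carry this out in full. It proves Theorem 3, and it shows exactly where division is needed.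

**Step 1: enough scalar forms.** Let $N_0=\frac{n(n+1)}2$. By Baily–Borel, forms of some weight $k'>0$ embed $\Gamma\backslash\mathbb H_n$ in a projective space. There are points with trivial stabilizer in $\Gamma/\{\pm1\}$, since this countable group acts effectively and the fixed-point sets of its nontrivial elements are proper analytic subsets. At such a point the resulting map from $\mathbb H_n$ is an immersion. So there are $f_0,\dots,f_{N_0}\in M_{k'}$, $f_0\not\equiv0$, such that the $f_i/f_0$ are local coordinates there, and then the symmetric matrices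
$$S_i=f_0\,\partial f_i-f_i\,\partial f_0=f_0^2\,\partial(f_i/f_0)\qquad(1\le i\le N_0)$$
are linearly independent at that point. By (7) and invariance of $f_i/f_0$, $S_i(\gamma\tau)=\det J^{2k'}\,JS_iJ^t$. Let $w_0=\det(S_1,\dots,S_{N_0})$ with respect to a basis of $\mathrm{Sym}_n$; it is not identically $0$. Since $S\mapsto JSJ^t$ has determinant $\det J^{n+1}$ on $\mathrm{Sym}_n$ (for diagonal $J$ it is $\prod_{i\le j}\lambda_i\lambda_j$), $w_0$ is a scalar Siegel modular form, of weight $2k'N_0+n+1$. Fix $0\ne f\in M_k$ with $k>0$ even, e.g. $f=f_0^2$, and put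
$$\chi=f\,w_0.$$
Both $1/f=w_0/\chi$ and $1/w_0=f/\chi$ lie in $\mathcal B[1/\chi]$. As $\mathcal B\subset\mathcal A$, it suffices to show $\mathcal A\subset\mathcal B[1/\chi]$.

**Step 2: vector-valued forms lie in $\mathcal B[1/\chi]$.** The claim is: *let $\rho$ be a rational representation of $GL_n$ and $\Psi$ holomorphic with $\Psi(\gamma\tau)=\rho(J)\Psi(\tau)$ for all $\gamma\in\Gamma$; then the components of $\Psi$ lie in $\mathcal B[1/\chi]$.* We may assume $\rho=V_\lambda$ irreducible of highest weight $\lambda$ and $\Psi\ne0$. Taking $\gamma=-1$ gives $\Psi=(-1)^{|\lambda|}\Psi$, so $|\lambda|$ is even. Choose $e\ge0$ such that $\mu=\lambda+ke(1,\dots,1)$ has $\mu_n\ge2$. Then $|\mu|=2m$ is even because $k$ is even, and $m\ge n$.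

The multiplicity of $V_\mu$ in $(\mathrm{Sym}^2\mathbb C^n)^{\otimes m}$ is the Kostka number $K_{\mu,(2^m)}$ (Pieri's rule). It is positive because $\mu$ dominates $(2^m)$: for $r\le n$, $\mu_1+\dots+\mu_r\ge2r$, and for $n\le r\le m$ the partial sum is $2m\ge2r$. The function $f^e\Psi$ transforms by $\det^{ke}\otimes V_\lambda=V_\mu$. So via a $GL_n$-embedding of $V_\mu$ it may be regarded as a holomorphic
$$\Theta:\mathbb H_n\to(\mathrm{Sym}^2\mathbb C^n)^{\otimes m},\qquad\Theta(\gamma\tau)=(\mathrm{Sym}^2J)^{\otimes m}\,\Theta(\tau),$$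
where $\mathrm{Sym}^2J$ is $S\mapsto JSJ^t$ on symmetric matrices. For a symmetric matrix $S$ let $w_i(S)$ be $\det(S_1,\dots,S_{N_0})$ with $S_i$ replaced by $S$. Cramer's rule says $w_0S=\sum_iw_i(S)S_i$, hence
$$w_0^m\,\Theta=\sum_{i_1,\dots,i_m}\epsilon_{i_1\dots i_m}\,S_{i_1}\otimes\cdots\otimes S_{i_m},\qquad\epsilon_{i_1\dots i_m}=(w_{i_1}\otimes\cdots\otimes w_{i_m})(\Theta).$$
The $\epsilon_{i_1\dots i_m}$ are holomorphic. Since $w_i$ at $\gamma\tau$ applied to $JSJ^t$ equals $\det J^{2k'(N_0-1)+n+1}$ times $w_i$ at $\tau$ applied to $S$, they are scalar Siegel modular forms. The entries of the $S_i$ lie in $\mathcal B$. So the components of $w_0^m\Theta$, hence those of $w_0^mf^e\Psi$, lie in $\mathcal B$, which proves the claim.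

**Step 3: remove $c$ with a logarithmic derivative.** Let $X=\frac1kf^{-1}\partial f$, with entries in $\mathcal B[1/f]\subset\mathcal B[1/\chi]$. From $d\log\det J=\mathrm{tr}(J^{-1}c\,d\tau)$ with $J^{-1}c$ symmetric, $\partial\log\det J=J^{-1}c$, and (7) gives
$$X(\gamma\tau)=JXJ^t+cJ^t.\tag{8}$$
Let $\varphi\in\mathcal A$, and let $W\ni\varphi$ be a finite-dimensional $P$-stable subspace of $\mathcal A$ with basis $\psi_1,\dots,\psi_r$. For $\psi\in W$ put
$$\psi^0(\tau)=\big(n(\kappa X(\tau))\cdot\psi\big)(\tau)\qquad(f(\tau)\ne0).$$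
By (2), $p(\gamma,\tau)^{-1}=n(-\kappa J^{-1}c)\,m(J)^{-1}$. By (1) and (8), $m(J)^{-1}n(\kappa X(\gamma\tau))=n(\kappa X+\kappa J^{-1}c)\,m(J)^{-1}$. So (6) yields
$$\psi^0(\gamma\tau)=\big(n(-\kappa J^{-1}c)\,n(\kappa X+\kappa J^{-1}c)\,m(J)^{-1}\psi\big)(\tau)=(m(J)^{-1}\psi)^0(\tau).$$

**Step 4: conclude.** Since $n(S)$ acts on $W$ polynomially in $S$ and $fX$ is holomorphic, for large $e$ all $f^e\psi^0$ extend holomorphically to $\mathbb H_n$. Then $\Xi(\tau)=(\psi\mapsto f^e\psi^0(\tau))\in W^*$ satisfies $\Xi(\gamma\tau)(\psi)=\det J^{ke}\,\Xi(\tau)(m(J)^{-1}\psi)$. It is a form as in Step 2 for the rational representation $\det^{ke}\otimes W^*$ of $GL_n$, so $\psi_i^0\in\mathcal B[1/\chi]$. Finally write $n(-\kappa S)\varphi=\sum_iR_i(S)\psi_i$ with polynomials $R_i$. Take $S=X(\tau)$, apply $n(\kappa X(\tau))$, and evaluate at $\tau$: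
$$\varphi=\sum_iR_i(X)\,\psi_i^0\in\mathcal B[1/\chi].$$
So $\mathcal A[1/\chi]=\mathcal B[1/\chi]$, and the fraction fields agree. This proves Theorem 3. $\blacksquare$

The attempt stops at two divisions. Step 3 divides by $f$, and by Section 3 every nonzero $f$ of positive weight has zeros, so $X$ has poles. Step 2 divides by a power of $w_0$: even if $\Psi$ is a vector-valued form, whose components lie in $\mathcal A$ by Proposition 6 with $Q=\rho(J)\Psi(\tau)$, we only learn that $w_0^mf^e\Psi$ has components in $\mathcal B$, and nothing permits cancelling $w_0^mf^e$ inside $\mathcal B$. This tells us where to look for a counterexample: a component of a vector-valued form. It also tells us that the test for non-membership in $\mathcal B$ must not survive inverting $\chi$. The test will be this: fix a weight whose first coordinate is large and whose other coordinates are very small, and restrict to the boundary. There, products of derivatives of scalar forms have almost no room.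

## 8. Fourier expansions on $\mathcal A$ and restriction to the boundary

A symmetric matrix $T$ is half-integral if $T_{ii}\in\mathbb Z$ and $2T_{ij}\in\mathbb Z$.

**Lemma 8 (Koecher).** Each $\varphi\in\mathcal A$ has an absolutely convergent expansion $\varphi=\sum_{T\ge0}a_\varphi(T)\,e(\mathrm{tr}\,T\tau)$, $T$ half-integral. In particular $\varphi$ is bounded on $\{\mathrm{Im}\,\tau\ge\varepsilon1\}$ for each $\varepsilon>0$.

**Step 1: an expansion over all $T$.** For $\gamma=\begin{bmatrix}1&b\\0&1\end{bmatrix}$ we have $p(\gamma,\tau)=1$, so (6) gives $\varphi(\tau+b)=\varphi(\tau)$. Hence $\varphi$ has an absolutely convergent expansion over all half-integral $T$. For $\gamma=\begin{bmatrix}u&0\\0&u^{-t}\end{bmatrix}$ with $u\in GL_n(\mathbb Z)$ we have $p=m(u^{-t})$, so $\varphi(u\tau u^t)=(m(u^t)\cdot\varphi)(\tau)$. Comparing coefficients,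
$$a_{m(u^t)\varphi}(u^tSu)=a_\varphi(S).\tag{9}$$

**Step 2: kill the coefficients with $S\not\ge0$.** Choose $v\in\mathbb Z^n$ with $v^tSv<0$, then $0\ne\ell\in\mathbb Z^n$ with $\ell^tv=0$ (possible as $n\ge2$), and put $u_r=1+rv\ell^t$ for $r\ge1$. Then $\det u_r=1+r\ell^tv=1$, $u_r^{-1}=1-rv\ell^t$, and
$$\mathrm{tr}(u_r^tSu_r)=r^2(v^tSv)|\ell|^2+O(r)\to-\infty.$$
Let $(\varphi_i)$ be a basis of a finite-dimensional $P$-stable space containing $\varphi$. The coordinates of $m(u_r^t)\varphi$ in it are polynomial in $r$, because $u_r^{\pm1}$ are. Integrating over $\mathrm{Im}\,\tau=1$ gives $|a_{\varphi_i}(T)|\le Ce^{2\pi\,\mathrm{tr}T}$. So by (9) $|a_\varphi(S)|\le\mathrm{poly}(r)\,e^{2\pi\,\mathrm{tr}(u_r^tSu_r)}\to0$, i.e. $a_\varphi(S)=0$.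

**Step 3: boundedness.** For $T\ge0$ and $\mathrm{Im}\,\tau\ge\varepsilon1$, $|e(\mathrm{tr}\,T\tau)|\le e^{-2\pi\varepsilon\,\mathrm{tr}T}$. Sum and use absolute convergence at $\tau=i\varepsilon1$. $\square$

The expansion may be differentiated termwise. Absolute convergence at $i\varepsilon 1$ gives $|a_\varphi(T)|\le C_\varepsilon e^{2\pi\varepsilon\,\mathrm{tr}T}$, entries of $T\ge0$ satisfy $|T_{il}|\le\mathrm{tr}\,T$, and the number of half-integral $T\ge0$ of trace $r$ is polynomial in $r$; so the differentiated series converge uniformly on $\mathrm{Im}\,\tau\ge\varepsilon'1$ for $\varepsilon'>\varepsilon$. Since $d\,\mathrm{tr}(T\tau)=\mathrm{tr}(T\,d\tau)$, the operator $\partial_{il}$ multiplies $a_\varphi(T)$ by $2\pi i\,T_{il}$.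

**Definition (the operator $L$).** For $\varphi\in\mathcal A$ put $L(\varphi)(z)=\lim_{s\to\infty}\varphi(\mathrm{diag}(z,is,\dots,is))$, $z\in\mathbb H_1$.

The limit exists. For $s\ge1$ and $T\ge0$, the modulus $|e(\mathrm{tr}\,T\,\mathrm{diag}(z,is,\dots,is))|=e^{-2\pi(T_{11}\mathrm{Im}z+s\sum_{l\ge2}T_{ll})}$ is at most its value at $s=1$, and it tends to $0$ if some $T_{ll}>0$ with $l\ge2$. By dominated convergence only the $T$ with $T_{ll}=0$ for all $l\ge2$ survive; as $T\ge0$ these are $T=mE_{11}$ with $E_{11}$ the matrix unit. So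
$$L(\varphi)=\sum_{m\ge0}a_\varphi(mE_{11})\,q^m.\tag{10}$$
Being a limit, $L$ is an algebra homomorphism on $\mathcal A$. We shall use the following.

- (a) $L(\partial_{11}^r\varphi)=(2\pi i)^r\,\mathsf D^rL(\varphi)$ for $\varphi\in\mathcal A$.
- (b) $L(\partial_{i_1l_1}\cdots\partial_{i_rl_r}\varphi)=0$ if some $(i_s,l_s)\ne(1,1)$, because $T_{i_sl_s}=0$ for $T=mE_{11}$.
- (c) For $f\in M_k$, $L(f)$ is a modular form of weight $k$ for $SL_2(\mathbb Z)$. To see this, apply to $f$ the elements of $SL_2(\mathbb Z)$ embedded in the first coordinate; at $\mathrm{diag}(z,is,\dots,is)$ their $\det J$ is the usual factor in $z$. So $L(f)=0$ if $k\in\{1,2,3\}$, and $L(f)\in\mathbb CE_4$ if $k=4$, where $E_4=1+240\sum_{m\ge1}\sigma_3(m)q^m$.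

*Example.* For $\sum_{x\in E_8^n}e^{\pi i\,\mathrm{tr}(\tau x^tx)}\in M_4$, (10) gives $\sum_{x_1\in E_8}q^{|x_1|^2/2}=1+240q+\cdots$, which by (c) is $E_4$.

## 9. Theta series of $E_8$ with a zonal harmonic

Let $\beta\in E_8$ be a root, $|\beta|^2=2$, and let $C_j^{(3)}$ be the Gegenbauer polynomials, $\sum_jC_j^{(3)}(s)X^j=(1-2sX+X^2)^{-3}$. For even $j\ge0$ put
$$P_j(x)=|x|^jC_j^{(3)}\Big(\frac{x\cdot\beta}{\sqrt2\,|x|}\Big),\qquad\sum_jP_j(x)X^j=\big(1-\sqrt2(x\cdot\beta)X+|x|^2X^2\big)^{-3}.$$
The generating series shows that $P_j$ is a homogeneous polynomial of degree $j$. It equals $|\beta/\sqrt2-Xx|^{-6}$ for small real $X$, and $|y|^{-6}$ is harmonic on $\mathbb R^8\setminus0$; so each $P_j$ is harmonic. As a polynomial, $P_j$ makes sense on $\mathbb C^8$. For $v\in\mathbb C^n$ put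
$$\theta_j(\tau)(v)=\sum_{x\in E_8^n}P_j(xv)\,e^{\pi i\,\mathrm{tr}(\tau x^tx)},\qquad\vartheta_j(\tau)=\theta_j(\tau)(e_1).$$
This is the $\vartheta_j$ of Theorem 1, since $xe_1=x_1$. As a polynomial in $v$, $\theta_j(\tau)$ has coefficients holomorphic in $\tau$. It is the vector-valued form suggested by Section 7, and $\vartheta_j$ is its component with first weight as large as possible.

**Lemma 9.** For all even $j\ge0$, all $n\ge1$ and all $\gamma\in\Gamma$, $\theta_j(\gamma\tau)(v)=\det J^4\,\theta_j(\tau)(J^tv)$. Hence, for $n\ge2$, $\vartheta_j\in\mathcal A_{(4+j,4,\dots,4)}$.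

**Step 1: reduce to generators.** Since $J(\gamma\gamma',\tau)=J(\gamma,\gamma'\tau)J(\gamma',\tau)$, the relation is compatible with composition and inverses. So it suffices to check the generators $\tau\mapsto\tau+b$, $\tau\mapsto u\tau u^t$ with $u\in GL_n(\mathbb Z)$, and $\tau\mapsto-\tau^{-1}$ of $\Gamma$.

**Step 2: the two easy generators.** Since $E_8$ is even, $x^tx$ is integral with even diagonal, so $\mathrm{tr}(bx^tx)\in2\mathbb Z$ for integral symmetric $b$, and $\theta_j(\tau+b)=\theta_j(\tau)$. For $u$ we have $J=u^{-t}$ and $\mathrm{tr}(u\tau u^tx^tx)=\mathrm{tr}(\tau(xu)^t(xu))$. Substituting $x\mapsto xu^{-1}$ gives $\theta_j(u\tau u^t)(v)=\theta_j(\tau)(u^{-1}v)=\theta_j(\tau)(J^tv)$, and $\det J^4=1$.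

**Step 3: the inversion, by Poisson summation.** Here $J=\tau$. Both sides are holomorphic in $\tau$ and polynomial in $v$, so take $\tau=iy$ with $y>0$ real, and $v$ real. For $v'\in\mathbb R^n$ the function $u\mapsto P_j(uv')$ on $\mathbb R^{8\times n}$ has Laplacian $|v'|^2(\Delta P_j)(uv')=0$. By the Bochner–Hecke formula, the Fourier transform of $P_j(uv')e^{-\pi|u|^2}$ is $(-i)^jP_j(\xi v')e^{-\pi|\xi|^2}$. Substitute $x=uy^{1/2}$ with $v'=y^{1/2}v$. Then $P_j(xv)e^{-\pi\mathrm{tr}(y^{-1}x^tx)}=P_j(uv')e^{-\pi|u|^2}$, $dx=\det y^4\,du$, $\mathrm{tr}(\xi^tx)=\mathrm{tr}((\xi y^{1/2})^tu)$. So the Fourier transform of $P_j(xv)e^{-\pi\mathrm{tr}(y^{-1}x^tx)}$ is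
$$(-i)^j\det y^4\,P_j(\xi yv)\,e^{-\pi\mathrm{tr}(y\xi^t\xi)}.$$
As $E_8^n$ is self-dual, Poisson summation gives $\theta_j(iy^{-1})(v)=(-i)^j\det y^4\,\theta_j(iy)(yv)$. Since $j$ is even and $i^{4n}=1$, this equals $\det(iy)^4\,\theta_j(iy)(iyv)$, as claimed.

**Step 4: membership and weight.** We have $\vartheta_j(\gamma\tau)=Q$ with $Q=\det J^4\,\theta_j(\tau)(J^te_1)$, polynomial in $J$. As $(\Lambda J)^te_1=\lambda_1J^te_1$, $Q(\tau;\Lambda c,\Lambda J)=(\det\Lambda)^4\lambda_1^jQ$. Proposition 6 gives $\vartheta_j\in\mathcal A_{(4+j,4,\dots,4)}$. $\square$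

Now let $n\ge2$. In the expansion of $\vartheta_j$, the coefficient at $T$ is the sum of $P_j(x_1)$ over all $x$ with $x^tx=2T$. For $T=mE_{11}$ this forces $x_2=\dots=x_n=0$, so by (10)
$$L(\vartheta_j)=g_j,\qquad g_j(z)=\sum_{x\in E_8}P_j(x)\,q^{|x|^2/2}.\tag{11}$$
By Lemma 9 with $n=1$, $v=1$, and since $P_j(0)=0$ for $j\ge2$, $g_j$ is a cusp form of weight $4+j$ for $SL_2(\mathbb Z)$ when $j\ge2$.

**Lemma 10.** $g_j\ne0$ for $j=8$ and for all large even $j$.

*Proof.* We compute the coefficient of $q$, a sum over the $240$ roots. Take $\beta=e_1+e_2$ in the model with roots $\pm e_i\pm e_l$ and $\frac12(\pm1,\dots,\pm1)$ with an even number of minus signs. Inner product $\pm2$ occurs for $\pm\beta$ only, so $2$ times. Inner product $\pm1$ occurs for $48$ roots $\pm e_i\pm e_l$ with $i\le2<l$ and for $32+32$ half-integral roots, so $112$ times. The other $126$ roots are orthogonal to $\beta$. For a root $x$ we have $P_j(x)=2^{j/2}C_j^{(3)}(x\cdot\beta/2)$, and $C_j^{(3)}$ is even. So the coefficient is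
$$2^{j/2}\big(2\,C_j^{(3)}(1)+112\,C_j^{(3)}(\tfrac12)+126\,C_j^{(3)}(0)\big).$$
From $(1-X)^{-6}$ and $(1+X^2)^{-3}$ we read off $C_j^{(3)}(1)=\binom{j+5}5$ and $C_j^{(3)}(0)=(-1)^{j/2}\binom{j/2+2}2$. Further, $C_j^{(3)}(\frac12)$ is the coefficient of $X^j$ in $(1-X+X^2)^{-3}=(1+X)^3(1+X^3)^{-3}$, hence $O(j^2)$. For large even $j$ the first term, of order $j^5$, dominates. For $j=8$: $C_8^{(3)}(1)=1287$; $C_8^{(3)}(\frac12)=3\cdot\binom42=18$ (from $3X^2\cdot X^6$); $C_8^{(3)}(0)=15$. The sum is $2574+2016+1890=6480\ne0$. $\square$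

*Example.* For $j=2$ the bracket is $2\cdot21+112\cdot3-126\cdot3=0$, as it must be: for $j=2,4,6,10$ the weights $6,8,10,14$ admit no nonzero cusp form, so $g_j=0$. The first useful case is $j=8$, where $g_8=2^4\cdot6480\,\Delta$.

**Lemma 11.** If $j\ge 8$ is even and $g_j\ne0$, then $g_j\notin\mathbb C\cdot\mathsf D^{j/2}E_4$.

*Proof.* By Hecke's bound for cusp forms of weight $4+j$, the coefficients of $g_j$ are $O(m^{j/2+2})$. Those of $\mathsf D^{j/2}E_4$ are $240\,m^{j/2}\sigma_3(m)\ge m^{j/2+3}$. So $g_j=C\,\mathsf D^{j/2}E_4$ forces $C=0$. $\square$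

*Example.* For $j=8$ one sees it by hand: $\Delta=q-24q^2+\cdots$, while $\mathsf D^4E_4=240(q+144q^2+\cdots)$, since $2^4\sigma_3(2)=16\cdot9$.

## 10. The weight $(4+j,4,\dots,4)$ at the boundary: proof of Theorem 1

The inclusion $\mathcal B\subset\mathcal A$ is in Lemma 7, and $\vartheta_j\in\mathcal A$ in Lemma 9. Let $j\ge8$ be even with $g_j\ne0$, and suppose $\vartheta_j\in\mathcal B$.

**Step 1: use the grading to restrict the monomials.** By Lemma 7, $\mathcal B$ is a graded subalgebra of $\mathcal A$, spanned by homogeneous monomials $\mu=\prod_a\partial^{I_a}f_a$ with $f_a\in M_{k_a}$, $k_a\ge1$. Since $\vartheta_j\in\mathcal A_{(4+j,4,\dots,4)}$, it is a linear combination of monomials $\mu$ of exactly this weight.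

**Step 2: use $L$ to see which of them survive.** Let $\mu$ be such a monomial with $L(\mu)\ne0$. As $L$ is multiplicative, every factor has $L(\partial^{I_a}f_a)\ne0$. By (b) all derivatives occurring are $\partial_{11}$. By (a) then $L(f_a)\ne0$, so by (c) each $k_a\ge4$. The factor $\partial_{11}^rf_a$ has weight $(k_a+2r,k_a,\dots,k_a)$. The second coordinate of the total weight, which exists because $n\ge2$, gives $\sum_ak_a=4$. So there is exactly one factor, of weight $k=4$, and the first coordinate $4+2r=4+j$ gives $\mu=\partial_{11}^{j/2}f$ with $f\in M_4$. Hence $L(\mu)\in\mathbb C\,\mathsf D^{j/2}E_4$.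

**Step 3: contradiction.** By (11), $g_j=L(\vartheta_j)\in\mathbb C\,\mathsf D^{j/2}E_4$, contrary to Lemma 11. So $\vartheta_j\in\mathcal A\setminus\mathcal B$ whenever $g_j\ne0$. By Lemma 10 this holds for $j=8$ and for all large even $j$.

**Step 4: infinite codimension.** The $\vartheta_j$ for different $j$ lie in different graded pieces of $\mathcal A$, and $\mathcal B$ is graded. So the classes in $\mathcal A/\mathcal B$ of the infinitely many $\vartheta_j\notin\mathcal B$ are linearly independent, and $\dim_{\mathbb C}\mathcal A/\mathcal B=\infty$. $\blacksquare$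

## 11. Positivity of weights

To prove Theorem 2 we must let unknown generators $\phi_i\in\mathcal A$ compete with the $f_a$ in Step 2 above. The second coordinate $4$ limits their number only if every nonconstant homogeneous element of $\mathcal A$ has positive weights.

**Proposition 12 (positivity).** Let $\varphi\in\mathcal A_w$. If some $w_i<0$, then $\varphi=0$. If some $w_i=0$, then $\varphi$ is constant. Hence a nonconstant homogeneous element of $\mathcal A$ has all $w_i\ge1$.

If $\varphi$ transformed under $SL_2(\mathbb Z)$ in the $i$-th coordinate like a modular form of weight $w_i$, this would be the classical statement about weights $\le0$. The element $n(S)$ disturbs this, but only by terms of lower weight, so induction works. A second point is that we must recover $\varphi$ from restrictions to diagonal matrices; for this we use many embeddings, twisted by $u\in GL_n(\mathbb Q)$.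

**Step 1: set-up.** The elements $m(\sigma)$, $\sigma$ a permutation matrix, permute the $\mathcal A_w$ and fix constants, so we may take $i=n$. Let $W\subset\mathcal A$ be a finite-dimensional $P$-stable subspace containing $\varphi$; it is graded, $W=\bigoplus W_w$. Let $\Psi:\mathbb H_n\to W^*$, $\Psi(\tau)(\psi)=\psi(\tau)$. For $g\in\mathrm{Sp}(2n,\mathbb R)$ and a $W^*$-valued function $\Psi'$ put
$$(\Psi'|g)(\tau)(\psi)=\Psi'(g\tau)\big(p(g,\tau)\psi\big).$$
By the cocycle relation of Lemma 4, $\Psi'|g|g'=\Psi'|gg'$. For $\gamma\in\Gamma$, (6) applied to the element $p(\gamma,\tau)\psi$ of $W$ (with $\tau$ fixed) gives $(\Psi|\gamma)(\tau)(\psi)=\psi(\tau)$, so $\Psi|\gamma=\Psi$.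

**Step 2: boundedness.** We show that for $g\in\mathrm{Sp}(2n,\mathbb Q)$ the functions $(\Psi|g)(\tau)(\psi)$ are bounded on $\{\mathrm{Im}\,\tau\ge\varepsilon1\}$, for each $\varepsilon>0$. As $\Gamma$ acts transitively on rational Lagrangians, $g=\gamma h$ with $\gamma\in\Gamma$ and $h=\begin{bmatrix}a&b\\0&a^{-t}\end{bmatrix}$ rational. Then $\Psi|g=\Psi|h$, and since $p(h,\tau)=m(a^{-t})$,
$$(\Psi|h)(\tau)(\psi)=(m(a^{-t})\psi)(a\tau a^t+ba^t).$$
As $\mathrm{Im}(a\tau a^t)\ge\varepsilon aa^t\ge\varepsilon'1$, this is bounded by Lemma 8.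

**Step 3: reduction to one variable.** Fix $u\in GL_n(\mathbb Q)$, put $g_u=\begin{bmatrix}u&0\\0&u^{-t}\end{bmatrix}$, and let $\iota:SL_2\to\mathrm{Sp}(2n)$ be the embedding in the $n$-th coordinate. For $\sigma\in SL_2(\mathbb Z)$ let $\Psi_\sigma=\Psi|g_u\iota(\sigma)$. The subgroup $H=\{\sigma\in SL_2(\mathbb Z):g_u\iota(\sigma)g_u^{-1}\in\Gamma\}$ has finite index: it contains every $\sigma\equiv1\bmod D^2$ if $Dg_u$ and $Dg_u^{-1}$ are integral. For $\sigma'\in H$ we have $\Psi|g_u\iota(\sigma')=\Psi|g_u$, so $\Psi_\sigma$ depends only on $H\sigma$, and there are finitely many distinct $\Psi_\sigma$. For $\sigma'\in SL_2(\mathbb Z)$ the map $\Psi_\sigma\mapsto\Psi_\sigma|\iota(\sigma')=\Psi_{\sigma\sigma'}$ permutes them. Fix $z_1,\dots,z_{n-1}\in\mathbb H_1$ and set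
$$f_{\psi,\sigma}(z)=\Psi_\sigma(\mathrm{diag}(z_1,\dots,z_{n-1},z))(\psi).$$
By Step 2 these are bounded on $\mathrm{Im}\,z\ge\frac12$. They are periodic: some power of $\begin{bmatrix}1&1\\0&1\end{bmatrix}$, say with upper right entry $h_0\ge1$, fixes all $\Psi_\sigma$, and since $p=1$ for translations this means $f_{\psi,\sigma}(z+h_0)=f_{\psi,\sigma}(z)$.

**Step 4: the transformation law.** Let $\sigma'\in SL_2(\mathbb Z)$ have bottom row $(\gamma_0,\delta_0)$ and put $J_0=\gamma_0z+\delta_0$. At the diagonal point, $J=\mathrm{diag}(1,\dots,1,J_0)$ and $c=\gamma_0E_{nn}$, so by (2)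
$$p(\iota(\sigma'),\cdot)=m(\mathrm{diag}(1,\dots,1,J_0))\,\exp(\kappa\gamma_0J_0^{-1}\mathsf N),\qquad\mathsf N=\begin{bmatrix}0&E_{nn}\\0&0\end{bmatrix}.$$
By (1), $m(\Lambda)\mathsf Nm(\Lambda)^{-1}=\lambda_n^2\mathsf N$, and $m(\Lambda)$ acts on $W_w$ by $\Lambda^{-w}$. So $\mathsf N$ maps $W_w$ to $W_{w-2e_n}$. Hence for $\psi\in W_w$
$$f_{\psi,\sigma\sigma'}(z)=\sum_{r\ge0}\frac1{r!}\big(\kappa\gamma_0J_0^{-1}\big)^rJ_0^{-(w_n-2r)}f_{\mathsf N^r\psi,\sigma}(\sigma'z).\tag{12}$$

**Step 5: if $\psi\in W_w$ with $w_n<0$, then $f_{\psi,\sigma}=0$.** Induct on $w_n$ from below; $W$ has finitely many weights. By induction only $r=0$ contributes in (12): $f_{\psi,\sigma\sigma'}(z)=J_0^{-w_n}f_{\psi,\sigma}(\sigma'z)$. As $\mathrm{Im}\,\sigma'z=\mathrm{Im}\,z/|J_0|^2$, the function $\max_\sigma|f_{\psi,\sigma}(z)|(\mathrm{Im}\,z)^{w_n/2}$ is $SL_2(\mathbb Z)$-invariant. On the standard fundamental domain $\mathrm{Im}\,z\ge\frac{\sqrt3}2$, so there it is bounded, by Step 3 and because $w_n<0$. Thus $|f_{\psi,\sigma}(x+iy)|\le Cy^{|w_n|/2}$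 on all of $\mathbb H_1$. The $m$-th Fourier coefficient of $f_{\psi,\sigma}$, computed at height $y$, is then $O(y^{|w_n|/2}e^{2\pi my/h_0})$, which tends to $0$ as $y\to0$. So all coefficients vanish.

**Step 6: if $\psi\in W_w$ with $w_n=0$, then $f_{\psi,\sigma}$ is constant.** By Step 5 the terms with $r\ge1$ in (12) vanish, so $f_{\psi,\sigma\sigma'}(z)=f_{\psi,\sigma}(\sigma'z)$. Hence the coefficients of $\prod(Y-f_{\psi,\sigma})$, the product over the distinct $\Psi_\sigma$, are $SL_2(\mathbb Z)$-invariant. They are holomorphic, and bounded on $\mathrm{Im}\,z\ge\frac12$, hence constant. So each $f_{\psi,\sigma}$ takes finitely many values, and being continuous on a connected set it is constant.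

**Step 7: recover $\psi$.** Take $\sigma=1$ and $\psi\in W_w$. Let $u_i$ be the columns of $u$. For $u\in GL_n(\mathbb Q)$ we have shown that
$$(m(u^{-t})\psi)\big(u\,\mathrm{diag}(z_1,\dots,z_n)\,u^t\big)=\sum_{T\ge0}a_{m(u^{-t})\psi}(T)\,e\Big(\sum_iz_i\,u_i^tTu_i\Big)\tag{13}$$
is $0$ if $w_n<0$, and independent of $z_n$ if $w_n=0$. By continuity this holds for all $u\in GL_n(\mathbb R)$. Fix a half-integral $T_0\ge0$, with $T_0\ne0$ when $w_n=0$. The sets $u_1^t(T-T_0)u_1=0$ for $T\ne T_0$, and $u_n^tT_0u_n=0$ if $T_0\ne0$, are countably many proper real hypersurfaces in $GL_n(\mathbb R)$, so the set of $u$ outside all of them is dense. For such $u$ put $\theta_i=u_i^tT_0u_i$. The vector $(\theta_i)_i$ differs from the exponent vector of every $T\ne T_0$, and $\theta_n\ne0$ when $T_0\ne0$. Multiply (13) by $e(-\sum_i\theta_iz_i)$ and take the mean value over the $\mathrm{Re}\,z_i$. As the series converges absolutely, the right side yields $a_{m(u^{-t})\psi}(T_0)$. The left side yields $0$: trivially if $w_n<0$, and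 if $w_n=0$ because the mean of $e(-\theta_n\mathrm{Re}\,z_n)$ is $0$. So $a_{m(u^{-t})\psi}(T_0)=0$ for a dense set of $u$. This coefficient is continuous in $u$, so letting $u\to1$ gives $a_\psi(T_0)=0$. Hence $\psi=0$ if $w_n<0$, and $\psi$ is constant if $w_n=0$. Apply this to $\psi=\varphi$. $\square$

## 12. Infinitely many generators over $\mathcal B$: proof of Theorem 2

**Step 1: normalize the generators.** Suppose $\mathcal A=\mathcal B[\phi_1,\dots,\phi_r]$. Replacing the $\phi_i$ by their homogeneous components and dropping constants, we may assume each $\phi_i$ is homogeneous and nonconstant. By Proposition 12 all coordinates of its weight are $\ge1$. Let $c_0$ be the maximum of the first coordinates of these weights (if no generator is left, then $\mathcal A=\mathcal B$, excluded by Theorem 1). Using Lemma 10, take $j\ge8$ even with $j+4>4c_0$ and $g_j\ne0$.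

**Step 2: examine products at the boundary.** By homogeneity, $\vartheta_j$ is a linear combination of products $\mu\nu$ of weight $(4+j,4,\dots,4)$, where $\mu=\prod_a\partial^{I_a}f_a$ with $f_a\in M_{k_a}$, $k_a\ge1$, and $\nu$ is a monomial in the $\phi_i$. Consider a product with $L(\mu\nu)=L(\mu)L(\nu)\ne0$.

- If some $f_a$ occurs, then as in Section 10 all $k_a\ge4$ and only $\partial_{11}$ occurs. So $\mu$ contributes $\sum_ak_a\ge4$ to the second coordinate and each $\phi_i$ contributes at least $1$. The total being $4$, there is a single $f_a$, with $k_a=4$, and $\nu=1$. The first coordinate then gives $\mu=\partial_{11}^{j/2}f_a$, so $L(\mu\nu)\in\mathbb C\,\mathsf D^{j/2}E_4$.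
- Otherwise only $\phi_i$'s occur, at most four of them by the second coordinate. Then the first coordinate gives $4+j\le4c_0$, which is excluded.

**Step 3: contradiction.** So $g_j=L(\vartheta_j)\in\mathbb C\,\mathsf D^{j/2}E_4$, against Lemma 11. Hence $\mathcal A$ is not finitely generated over $\mathcal B$. A finite set generating $\mathcal A$ over $\mathbb C$ would also generate it over $\mathcal B$, so $\mathcal A$ is not a finitely generated $\mathbb C$-algebra either. $\blacksquare$
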